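# Short sums of unit vectors with non-negative inner products

## Gram matrices, their range projections, and balanced configurations

Throughout, $\mathbb F$ is $\mathbb R$ or $\mathbb C$, and $\langle\cdot,\cdot\rangle$ is the standard inner product, conjugate-linear in the first slot. For most of the lecture $\mathbb F=\mathbb R$. The letters $n,d$ denote positive integers, and we divide with remainder:
$$n=qd+r,\qquad q=\lfloor n/d\rfloor,\qquad 0\le r<d .$$

**Definition (Gram matrix).** The Gram matrix of $v_1,\dots,v_n\in\mathbb F^d$ is the $n\times n$ matrix $G$ with $G_{jk}=\langle v_j,v_k\rangle$.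

If $V$ is the $d\times n$ matrix with columns $v_j$, then $G=V^*V$, so $G$ is Hermitian and positive semidefinite. If $Gx=0$ then $\|Vx\|^2=x^*Gx=0$, so $G$ and $V$ have the same kernel and hence the same rank:
$$\rho:=\operatorname{rank}G=\dim\operatorname{span}(v_1,\dots,v_n)\le d .$$
For unit vectors, $G_{jj}=1$ and $|G_{jk}|\le1$ by Cauchy–Schwarz. If $|G_{jk}|=1$ then $v_j$ and $v_k$ span the same line; if $G_{jk}=1$ then $v_j=v_k$. Finally, expanding the square,
$$\Bigl\|\sum_j v_j\Bigr\|^2=\sum_{j,k}G_{jk}.$$

*Example A.* In $\mathbb R^2$ take $v_1=v_2=e_1$, $v_3=e_2$. Then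
$$G=\begin{pmatrix}1&1&0\\1&1&0\\0&0&1\end{pmatrix},\qquad \rho=2,\qquad \sum_{j,k} G_{jk}=5=\|(2,1)\|^2 .$$

*Example B.* In $\mathbb R^2$ take $v_1=e_1$, $v_2=e_2$, $v_3=c(e_1+e_2)$ with $c=1/\sqrt2$. Then
$$G=\begin{pmatrix}1&0&c\\0&1&c\\c&c&1\end{pmatrix},\qquad \rho=2,\qquad \sum_{j,k} G_{jk}=3+4c\approx5.83 .$$

**Definition (range projection and weights).** Let $P$ be the orthogonal projection of $\mathbb F^n$ onto the range of $G$, and let $w_j=P_{jj}$. We call $w_j$ the weight of the index $j$. We also write
$$m_j=\sum_k|G_{jk}|^2$$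
for the squared length of the $j$-th row of $G$.

Since the trace of an orthogonal projection is its rank, $\sum_j w_j=\rho$.

*Example A, continued.* The range of $G$ is spanned by $(1,1,0)$ and $(0,0,1)$. So $w=(\tfrac12,\tfrac12,1)$, with sum $2$, and $m=(2,2,1)$. Here $m_jw_j=1$ for every $j$. The weight of a vector repeated twice is $\tfrac12$.

*Example B, continued.* The relation $v_1+v_2-\sqrt2\,v_3=0$ shows that $\ker G$ is spanned by $k=(1,1,-\sqrt2)$, with $\|k\|^2=4$. So $P=I-\frac14kk^T$ and $w=(\tfrac34,\tfrac34,\tfrac12)$, again with sum $2$. The row lengths are $m=(\tfrac32,\tfrac32,2)$, and $m_jw_j=\tfrac98,\tfrac98,1$.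

**Definition (balanced configuration).** Unit vectors $v_1,\dots,v_n\in\mathbb R^d$ are balanced if there is an orthonormal basis $e_1,\dots,e_d$ of $\mathbb R^d$ such that every $v_j$ equals some $e_i$, and each $e_i$ occurs either $\lfloor n/d\rfloor$ or $\lceil n/d\rceil$ times.

*Example.* For $n=5$, $d=3$, balanced means multiplicities $2,2,1$ in some order. The squared length of the sum is then $4+4+1=9$. The unbalanced multiplicities $3,1,1$ give $11$.

In a balanced configuration the multiplicities sum to $n$. If $r>0$ they are $q$ or $q+1$, so exactly $r$ of them are $q+1$ and $d-r$ are $q$. If $r=0$ they are all $q$. In both cases the squared length of the sum is $r(q+1)^2+(d-r)q^2$. This number will be called $B$, and we shall need it in several forms: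
$$B:=\frac{n^2+r(d-r)}d=q^2d+2qr+r=r(q+1)^2+(d-r)q^2=(2q+1)n-q(q+1)d. \tag{1}$$
To check (1), substitute $n=qd+r$. First, $n^2+rd-r^2=q^2d^2+2qrd+rd$; divide by $d$. Second, $r(q+1)^2+(d-r)q^2=r(2q+1)+dq^2$. Third, $(2q+1)(qd+r)-q^2d-qd=q^2d+(2q+1)r$.

## Kruskal's lower bound for the squared length

How short can the sum of $n$ unit vectors be if no two of them make an obtuse angle? When $n\le d$ one can make them orthogonal. When $n>d$ there is not enough room, and some vectors must overlap. The natural guess is to put the vectors on an orthonormal basis, as evenly as possible. The following conjecture, attributed to W. Kruskal, appears in "Unit Vectors With Non-Negative Inner Products" (https://core.ac.uk/download/577391348.pdf): the squared length is at least $B$, with equality exactly for balanced configurations. The task is to prove or disprove it. It is true.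

**Theorem 1.** Let $v_1,\dots,v_n\in\mathbb R^d$ be unit vectors with $\langle v_j,v_k\rangle\ge0$ for all $j,k$. Then
$$\Bigl\|\sum_{j=1}^nv_j\Bigr\|^2\ \ge\ B=\frac{n^2+r(d-r)}d .$$
Equality holds if and only if there is an orthonormal basis $e_1,\dots,e_d$ of $\mathbb R^d$ such that every $v_j$ is some $e_i$ and each $e_i$ occurs $\lfloor n/d\rfloor$ or $\lceil n/d\rceil$ times.

After proving it we shall replace inner products by powers of their absolute values, which removes the sign condition (Theorem 2), and see how large the power may be (Proposition 3).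

## One dimension, few vectors, and three vectors in the plane

**$d=1$.** The non-negativity forces all $v_j$ to be equal, and the squared length is $n^2$. Here $q=n$, $r=0$, $B=n^2$.

**$n<d$.** Here $q=0$, $r=n$, and (1) gives $B=n$. All entries of $G$ are non-negative, so $\sum_{j,k}G_{jk}\ge\sum_jG_{jj}=n$. Equality holds iff all off-diagonal entries vanish, that is, iff the $v_j$ are orthonormal. Equivalently, the $v_j$ are distinct members of an orthonormal basis, each basis vector occurring $0=\lfloor n/d\rfloor$ or $1=\lceil n/d\rceil$ times. **This proves Theorem 1 when $q=0$.**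

**$n=3$, $d=2$.** Here $q=r=1$ and $B=\frac{9+1}2=5$. Let $\gamma\le\pi/2$ be the largest of the three pairwise angles, and place those two vectors at angles $0$ and $\gamma$. Let the third be at angle $\varphi$, with $|\varphi|\le\gamma$. If $\varphi<0$, its angle with the vector at $\gamma$ would be $\gamma+|\varphi|$ (this is at most $2\gamma\le\pi$), which exceeds $\gamma$; so $\varphi\in[0,\gamma]$. The three angles between vectors are therefore $a$, $b$ and $a+b=\gamma\le\pi/2$ with $a,b\ge0$, and
$$\|v_1+v_2+v_3\|^2=3+2\bigl(\cos a+\cos b+\cos(a+b)\bigr).$$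
The cosine is strictly concave on $[0,\pi/2]$, so it lies above its chord: $\cos x\ge1-\frac{2x}\pi$, with equality only at $x=0,\pi/2$. Hence $\cos a+\cos b\ge2-\frac{2(a+b)}\pi\ge1$, while $\cos(a+b)\ge0$. The squared length is at least $5$. Equality forces $a+b=\pi/2$ and $a,b\in\{0,\pi/2\}$, which is the configuration of Example A.

The planar argument orders the vectors by angle, which has no counterpart in higher dimension. But one feature will return: a concave function compared with a chord.

## The trace bound $n^2/d$ and the gap it leaves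

The first thing to try uses the eigenvalues $\lambda_i$ of $G$. Since $0\le G_{jk}\le1$, we have $G_{jk}\ge G_{jk}^2$. By Cauchy–Schwarz applied to the $\rho$ nonzero eigenvalues,
$$\sum_{j,k}G_{jk}\ \ge\ \sum_{j,k}G_{jk}^2=\operatorname{tr}G^2=\sum_i\lambda_i^2\ \ge\ \frac{(\sum_i\lambda_i)^2}\rho=\frac{n^2}\rho\ \ge\ \frac{n^2}d. \tag{2}$$
If $r=0$ this is the desired inequality, because $B=n^2/d$. If $r>0$ it falls short by $r(d-r)/d$; for $n=3$, $d=2$ it gives $4.5$ instead of $5$.

Where exactly is the loss? Equality in the first step of (2) requires all $G_{jk}\in\{0,1\}$. Then the $v_j$ are pairwise equal or orthogonal. After reordering, $G$ is block diagonal with all-ones blocks, and its nonzero eigenvalues are the block sizes, which are integers. Equality in the remaining steps requires $\rho=d$ and all nonzero eigenvalues equal to $n/d$. When $r>0$, $n/d$ is not an integer, so the steps cannot all be equalities. We need an argument in which the two losses are weighed against each other. The eigenvalues do not show how the entries of a row behave,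 so we look for a version of (2) that works one row at a time.

There is one. We shall prove (Lemma 3) that $m_j\ge1/w_j$. Granting this, $\sum_kG_{jk}\ge m_j\ge1/w_j$ for every row. Put $c=n/d$. The tangent line to $w\mapsto1/w$ at $w=1/c$ gives
$$\frac1w\ \ge\ 2c-c^2w,\qquad\text{because}\qquad \frac1w-2c+c^2w=\frac{(1-cw)^2}w\ge0. \tag{3}$$
Summing over $j$ with $\sum_j w_j=\rho\le d$ yields $\sum_{j,k}G_{jk}\ge2cn-c^2d=n^2/d$, the same bound as before.

## A chord of $1/w$ in place of a tangent

Now the flaw is visible. In a balanced configuration with $q\ge1$ and $r>0$, a vector repeated $\mu$ times has weight $1/\mu$ (the block of $P$ is the projection onto the all-ones vector of length $\mu$, namely the matrix with all entries $1/\mu$). So the weights are $\frac1q$ and $\frac1{q+1}$. The tangent line (3) touches the curve $1/w$ only at $w=d/n$, strictly between these values. A linear lower bound that is exact on balanced configurations must pass through the curve at *both* $w=\frac1q$ and $w=\frac1{q+1}$. The only such line is the chord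
$$w\ \longmapsto\ 2q+1-q(q+1)w ,$$
which takes the value $q$ at $w=\frac1q$ and $q+1$ at $w=\frac1{q+1}$. Summing it over $j$ gives
$$\sum_j\bigl(2q+1-q(q+1)w_j\bigr)=(2q+1)n-q(q+1)\rho\ \ge\ (2q+1)n-q(q+1)d=B,$$
exactly the target, by (1).

The obstacle is that $1/w$ is convex, so between $\frac1{q+1}$ and $\frac1q$ the chord lies *above* the curve: there $1/w_j$ is too small. But we have been wasteful in the first step, $\sum_kG_{jk}\ge m_j$. It is an equality only if all entries of the row are $0$ or $1$, and then $m_j$ is an integer. If $m_j$ lies strictly between two integers, some entry $x$ of the row lies strictly between $0$ and $1$, and there $x>x^2$. So the row sum exceeds $m_j$ by a definite amount that depends on the fractional part of $m_j$. The plan: compute the best lower bound $h(m_j)$ for the row sum, and check that $h$ rises above the chord where $1/w$ does not.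

In the variable $t=1/w$ the chord becomes, for $t>0$,
$$g(t)=2q+1-\frac{q(q+1)}t .$$
The function $h$ is
$$h(t)=\lfloor t\rfloor+\sqrt{t-\lfloor t\rfloor}\qquad(t\ge0).$$
Looking ahead to Theorem 2, for $0<p<2$ we also put
$$h_p(t)=\lfloor t\rfloor+(t-\lfloor t\rfloor)^{p/2},\qquad\text{so that } h=h_1 .$$
On each interval $[k,k+1]$ with $k\ge0$ an integer, $h_p(t)=k+(t-k)^{p/2}$ (at $t=k+1$ both descriptions give $k+1$). So $h_p$ is continuous and strictly increasing. Since $s^{p/2}\ge s$ for $0\le s\le1$, also $h_p(t)\ge t$.

*Example B, continued.* Here $q=1$ and $g(1/w)=3-2w$. The values of $g(1/w_j)$ are $\tfrac32,\tfrac32,2$, with sum $5=B$. In the first row $1/w_1=\tfrac43$ is smaller than $\tfrac32$, so the tangent-free bound $1/w_1$ is indeed not enough; but $h(\tfrac43)=1+\sqrt{1/3}\approx1.577>\tfrac32$.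

## Rows, weights, and the comparison of $h$ with $g$

**Lemma 1.** Let $0<p<2$. If $x_1,\dots,x_n\in[0,1]$ and $m=\sum_kx_k^2$, then $\sum_kx_k^p\ge h_p(m)$. In particular, $\sum_kx_k\ge h(m)$.

*Proof.* The purpose is to minimize $\sum x_k^p$ for a given sum of squares. Put $y_k=x_k^2\in[0,1]$. We minimize $F(y)=\sum_ky_k^{p/2}$ over the compact polytope
$$Q=\Bigl\{y\in[0,1]^n:\ \sum_ky_k=m\Bigr\}.$$
Since $0<p/2<1$, $F$ is continuous and concave. Every point of $Q$ is a convex combination of vertices of $Q$, so by concavity $F$ there is at least the smallest value of $F$ at a vertex. It remains to evaluate $F$ at the vertices.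

A vertex has at most one coordinate in $(0,1)$. Indeed, if $y_k,y_l\in(0,1)$ with $k\ne l$, then for small $\varepsilon>0$ the points obtained by changing $(y_k,y_l)$ to $(y_k\pm\varepsilon,y_l\mp\varepsilon)$ are two distinct points of $Q$ with midpoint $y$, so $y$ is not a vertex. Hence a vertex consists of zeros, ones, and at most one coordinate $s\in(0,1)$. As the coordinates sum to $m$, the number of ones is $\lfloor m\rfloor$, and $s=m-\lfloor m\rfloor$ if this is nonzero (otherwise there is no fractional coordinate). The value of $F$ is $\lfloor m\rfloor+(m-\lfloor m\rfloor)^{p/2}=h_p(m)$. $\square$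

**Lemma 2.** Let $q\ge1$. For all $t>0$, $h(t)\ge g(t)$, with equality only if $t\in\{q,q+1\}$.

*Proof.* The purpose is to see that $h$ lies above the chord everywhere. First,
$$t-g(t)=\frac{t^2-(2q+1)t+q(q+1)}t=\frac{(t-q)(t-q-1)}t. \tag{4}$$
If $t\notin[q,q+1]$, the right side is positive, so $h(t)\ge t>g(t)$. At $t=q$ and $t=q+1$, $h(t)=t=g(t)$.

Let $t=q+s$ with $0<s<1$. Then
$$g(t)-q=(q+1)-\frac{q(q+1)}{q+s}=\frac{(q+1)s}{q+s}, \tag{5}$$
and $h(t)-q=\sqrt s$. Therefore
$$h(t)-g(t)=\sqrt s-\frac{(q+1)s}{q+s}=\frac{\sqrt s}{q+s}\bigl(q+s-(q+1)\sqrt s\bigr)=\frac{\sqrt s\,(1-\sqrt s)(q-\sqrt s)}{q+s}>0,$$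
because $q\ge1>\sqrt s$. $\square$

The hypothesis $q\ge1$ is needed: for $q=0$ one has $g(t)=1$ and $h(s)=\sqrt s<1$ on $(0,1)$. This is why the case $n<d$ was treated by hand.

**Lemma 3.** Let $G$ be the Gram matrix of unit vectors in $\mathbb F^d$. Then $\sum_jw_j=\rho\le d$, and for every $j$, $w_j>0$ and $m_j\ge1/w_j$.

*Proof.* The purpose is to turn the rank condition into a bound on each row. We already know $\sum_jw_j=\operatorname{tr}P=\rho\le d$. Let $\epsilon_1,\dots,\epsilon_n$ be the standard basis of $\mathbb F^n$. The columns of $G$ lie in its range, so $PG=G$. Also $P$ is Hermitian with $P^2=P$, so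
$$\|P\epsilon_j\|^2=\langle\epsilon_j,P\epsilon_j\rangle=w_j,\qquad \|G\epsilon_j\|^2=\sum_k|G_{kj}|^2=m_j .$$
Hence
$$1=G_{jj}=\langle\epsilon_j,G\epsilon_j\rangle=\langle\epsilon_j,PG\epsilon_j\rangle=\langle P\epsilon_j,G\epsilon_j\rangle\le\|P\epsilon_j\|\,\|G\epsilon_j\|=\sqrt{w_jm_j}.$$
So $w_j>0$ and $m_j\ge1/w_j$. $\square$

## Proof of Theorem 1

The case $q=0$ is done. Let $q\ge1$.

**Step 1: the inequality.** This step chains the three lemmas. Apply Lemma 1 with $p=1$ to each row of $G$ (this is where $0\le G_{jk}\le1$ is used), then Lemma 3 with the monotonicity of $h$, then Lemma 2 at $t=1/w_j$, and finally $\sum_jw_j=\rho\le d$ and (1):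
$$\sum_{j,k}G_{jk}\ \ge\ \sum_jh(m_j)\ \ge\ \sum_jh(1/w_j)\ \ge\ \sum_jg(1/w_j)=(2q+1)n-q(q+1)\rho\ \ge\ (2q+1)n-q(q+1)d=B. \tag{6}$$

**Step 2: equality forces integer rows.** This step extracts what equality says about each row. If $\sum_{j,k}G_{jk}=B$, every inequality in (6) is an equality. The last one gives $\rho=d$, since $q(q+1)>0$. The others are sums of termwise inequalities, so they are equalities for every $j$:

* $\sum_kG_{jk}=h(m_j)$;
* $h(m_j)=h(1/w_j)$, so $m_j=1/w_j$ because $h$ is strictly increasing;
* $h(1/w_j)=g(1/w_j)$, so $m_j=1/w_j\in\{q,q+1\}$ by Lemma 2.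

As $m_j$ is an integer, $h(m_j)=m_j$, and therefore $\sum_kG_{jk}=m_j=\sum_kG_{jk}^2$. Every term of $\sum_k(G_{jk}-G_{jk}^2)=0$ is non-negative, so every term vanishes and $G_{jk}\in\{0,1\}$ for all $j,k$.

**Step 3: from a $0/1$ Gram matrix to a balanced configuration.** This step reads off the vectors. Any two of the $v_j$ are equal (if $G_{jk}=1$) or orthogonal (if $G_{jk}=0$). So the distinct ones among them form an orthonormal set. It spans a space of dimension $\rho=d$, so it is an orthonormal basis of $\mathbb R^d$. The basis vector equal to $v_j$ has multiplicity $\sum_kG_{jk}=m_j\in\{q,q+1\}$. If $r>0$, then $q=\lfloor n/d\rfloor$ and $q+1=\lceil n/d\rceil$, as required. If $r=0$, the $d$ multiplicities are all at least $q$ and sum to $qd$, so all equal $q=\lfloor n/d\rfloor=\lceil n/d\rceil$.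

**Step 4: the converse.** This step checks that balanced configurations do attain $B$. As computed before (1), they have exactly $r$ multiplicities equal to $q+1$ and $d-r$ equal to $q$, so $\|\sum_jv_j\|^2=r(q+1)^2+(d-r)q^2=B$. $\blacksquare$

## Absolute values and exponents up to $2q/(q+1)$

Where did the sign condition enter? Only in Lemma 1, which needs the row entries to lie in $[0,1]$. Lemma 3 involves $|G_{jk}|^2$, which does not see signs or phases. So the proof should work with $|G_{jk}|$ in place of $G_{jk}$, and Lemma 1 is already available for powers $|G_{jk}|^p$. What must be redone is Lemma 2.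

**Theorem 2.** Let $v_1,\dots,v_n$ be arbitrary unit vectors in $\mathbb F^d$, $\mathbb F=\mathbb R$ or $\mathbb C$, with $n\ge d$ (so $q\ge1$), and let $0<p\le\frac{2q}{q+1}$. Then
$$\sum_{j,k=1}^n|\langle v_j,v_k\rangle|^p\ \ge\ (2q+1)n-q(q+1)\rho\ \ge\ B,\qquad\rho=\dim\operatorname{span}(v_1,\dots,v_n).$$
The sum equals $B$ if and only if there is an orthonormal basis $e_1,\dots,e_d$ of $\mathbb F^d$ such that each $v_j$ is a unimodular multiple of some $e_i$ and each line $\mathbb Fe_i$ is hit $\lfloor n/d\rfloor$ or $\lceil n/d\rceil$ times.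

*Example.* In $\mathbb R^2$ take unit vectors at angles $0$, $2\pi/3$, $4\pi/3$. Their sum is $0$, so Theorem 1 certainly needs its sign condition. But $\sum|\langle v_j,v_k\rangle|=3+6\cdot\frac12=6\ge5=B$.

Since $\frac{2q}{q+1}\ge1$, the exponent $p=1$ is always allowed. With $p=1$, Theorem 2 contains Theorem 1 for $n\ge d$. The inequality is immediate. For equality, two vectors on the same line $\mathbb Re_i$ with non-negative inner product are equal, so after replacing $e_i$ by $-e_i$ where necessary, every $v_j$ equals some $e_i$. For $n<d$, the sum is at least $n=B$ for every $p>0$, because of the diagonal terms, with equality iff the $v_j$ are orthonormal.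

**Lemma 4.** Let $q\ge1$ and $0<p\le\frac{2q}{q+1}$. For all $t>0$, $h_p(t)\ge g(t)$, with equality only if $t\in\{q,q+1\}$.

*Proof.* Note that $p<2$. If $t\notin[q,q+1]$, then $h_p(t)\ge t>g(t)$ by (4). At $t=q$ and $t=q+1$, $h_p(t)=t=g(t)$. Let $t=q+s$ with $0<s<1$. The weighted AM–GM inequality for the numbers $1$ and $s$ with weights $\frac q{q+1}$ and $\frac1{q+1}$ is strict because $s\ne1$:
$$\frac{q\cdot1+s}{q+1}>s^{1/(q+1)} .$$
Since $p/2\le\frac q{q+1}$ and $0<s<1$, using (5) at the end,
$$h_p(t)-q=s^{p/2}\ \ge\ s^{q/(q+1)}=\frac s{s^{1/(q+1)}}\ >\ \frac{(q+1)s}{q+s}=g(t)-q.\qquad\square$$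

The exponent limit in Lemma 4 cannot be raised. Both $s^{p/2}$ and $\frac{(q+1)s}{q+s}$ equal $1$ at $s=1$, and their derivatives there are $\frac p2$ and $1-\frac1{q+1}=\frac q{q+1}$. If $\frac p2>\frac q{q+1}$, then just below $s=1$ the first function is the smaller one. This limits the lemma; it does not by itself say that the theorem fails for such $p$.

*Proof of Theorem 2.*

**Step 1: the inequality.** This is the chain (6) with the new functions. Let $G$ be the Gram matrix. Lemma 1 applied to $x_k=|G_{jk}|\in[0,1]$ gives $\sum_k|G_{jk}|^p\ge h_p(m_j)$. Lemma 3, the monotonicity of $h_p$, and Lemma 4 then give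
$$\sum_{j,k}|G_{jk}|^p\ \ge\ \sum_jh_p(m_j)\ \ge\ \sum_jh_p(1/w_j)\ \ge\ \sum_jg(1/w_j)=(2q+1)n-q(q+1)\rho\ \ge\ B. \tag{7}$$

**Step 2: equality forces $|G_{jk}|\in\{0,1\}$.** Suppose the sum equals $B$. Then all inequalities in (7) are equalities. The last gives $\rho=d$. Termwise, $h_p(m_j)=h_p(1/w_j)$, so $m_j=1/w_j$ by strict monotonicity, and $h_p(1/w_j)=g(1/w_j)$, so $m_j\in\{q,q+1\}$ by Lemma 4. As $m_j$ is an integer, $\sum_k|G_{jk}|^p=h_p(m_j)=m_j=\sum_k|G_{jk}|^2$. Because $p<2$, the function $x^p-x^2$ is non-negative on $[0,1]$ and vanishes there only at $0$ and $1$. So $|G_{jk}|\in\{0,1\}$ for all $j,k$.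

**Step 3: the configuration.** This step reads off the lines. The lines $\mathbb Fv_j$ are pairwise equal or orthogonal. Choosing a unit vector on each distinct line gives an orthonormal set that spans a space of dimension $\rho=d$, so it is an orthonormal basis $e_1,\dots,e_d$, and each $v_j$ is a unimodular multiple of some $e_i$. The number of $k$ with $v_k$ on the line of $v_j$ is $\sum_k|G_{jk}|^2=m_j\in\{q,q+1\}$. If $r>0$, these are $\lfloor n/d\rfloor$ and $\lceil n/d\rceil$. If $r=0$, the $d$ multiplicities are at least $q$ and sum to $qd$, so all equal $q$.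

**Step 4: the converse.** For such a configuration $|G_{jk}|$ is $1$ if $v_j,v_k$ lie on the same line and $0$ otherwise. So the sum is the sum of the squared multiplicities. These sum to $n$, so exactly $r$ of them are $q+1$ and $d-r$ are $q$, and the sum is $r(q+1)^2+(d-r)q^2=B$. $\blacksquare$

## Uniformly spread vectors and the order of $2-p^*$

How far can the exponent go? If $r=0$ there is no restriction below $p=2$: as in (2), for all $0<p\le2$,
$$\sum_{j,k}|G_{jk}|^p\ \ge\ \sum_{j,k}|G_{jk}|^2\ \ge\ \frac{(\operatorname{tr}G)^2}{\operatorname{rank}G}\ \ge\ \frac{n^2}d=B .$$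

Now let $q\ge1$ and $0<r<d$. For fixed unit vectors, $p\mapsto\sum|\langle v_j,v_k\rangle|^p$ is non-increasing, since each $|\langle v_j,v_k\rangle|\le1$. So if the inequality $\sum|\langle v_j,v_k\rangle|^p\ge B$ holds for all systems of $n$ unit vectors in $\mathbb R^d$, it also holds for all of them with any smaller positive exponent. The set of such $p>0$ is therefore an interval starting at $0$, and it is non-empty by Theorem 2.

**Definition (threshold exponent).** For $q\ge1$ and $0<r<d$, $p^*(n,d)$ is the right endpoint of this interval.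

*Example.* For $n=3$, $d=2$, the vectors at angles $0,2\pi/3,4\pi/3$ give $\sum|\langle v_j,v_k\rangle|^p=3+6\cdot2^{-p}$. This is at least $B=5$ iff $2^{-p}\ge\frac13$, that is, $p\le\log_23$. So $p^*(3,2)\le\log_23\approx1.585$, while Theorem 2 with $q=1$ gives $p^*(3,2)\ge1$.

**Proposition 3.** Let $q\ge1$ and $0<r<d$. Then
$$2-\frac2{q+1}\ \le\ p^*(n,d)\ \le\ 2-\frac{\mathrm e\,r(d-r)}{4\,q\,d^3},$$
where $\mathrm e$ is Euler's number.

Since $r(d-r)\ge d-1\geq 1$ here, for fixed $d$ the difference $2-p^*$ lies between two positive constants times $1/q$. So it has exact order $1/q$, and the exponent range in Theorem 2 has the optimal order as $q\to\infty$.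

*Proof.* The lower bound is Theorem 2, as $\frac{2q}{q+1}=2-\frac2{q+1}$. For the upper bound we generalize the example: we build $n$ vectors for which the sum at exponent $2$ is exactly $n^2/d<B$, and then control how fast the sum grows as $p$ drops below $2$.

**Step 1: $N=d+r$ uniformly spread vectors.** This step constructs vectors with $\sum u_ju_j^T$ a multiple of the identity. Note $d<N<2d$, and put $\theta=2\pi/N$. For $0\le j<N$ let $u_j\in\mathbb R^d$ have the coordinates
$$\sqrt{2/d}\,\cos(jk\theta),\quad\sqrt{2/d}\,\sin(jk\theta)\qquad(1\le k\le\lfloor d/2\rfloor),$$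
together with the coordinate $1/\sqrt d$ if $d$ is odd. That makes $d$ coordinates. Each pair contributes $2/d$ to $\|u_j\|^2$, so $\|u_j\|^2=\lfloor d/2\rfloor\cdot\frac2d$, plus $\frac1d$ if $d$ is odd; in both cases $\|u_j\|=1$.

For an integer $l$ the geometric sum $\sum_{j=0}^{N-1}\mathrm e^{\mathrm ijl\theta}$ is $N$ if $N$ divides $l$ and $0$ otherwise. Taking real and imaginary parts, $\sum_j\cos(jl\theta)$ is $N$ or $0$ accordingly, and $\sum_j\sin(jl\theta)=0$ always. Let $1\le k,l\le\lfloor d/2\rfloor$. Since $k,l\le d/2<N/2$, we have $0<k+l<N$ and $|k-l|<N$. So $N$ does not divide $k+l$, and it divides $k-l$ only if $k=l$. The product formulas give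
$$\sum_j\cos(jk\theta)\cos(jl\theta)=\frac12\sum_j\bigl[\cos(j(k-l)\theta)+\cos(j(k+l)\theta)\bigr]=\frac N2\,\delta_{kl},$$
$$\sum_j\sin(jk\theta)\sin(jl\theta)=\frac12\sum_j\bigl[\cos(j(k-l)\theta)-\cos(j(k+l)\theta)\bigr]=\frac N2\,\delta_{kl},$$
$$\sum_j\sin(jk\theta)\cos(jl\theta)=\frac12\sum_j\bigl[\sin(j(k+l)\theta)+\sin(j(k-l)\theta)\bigr]=0 .$$
If $d$ is odd, the constant coordinate is orthogonal to the others because $\sum_j\cos(jk\theta)=\sum_j\sin(jk\theta)=0$, and its own square sum is $N/d$. With the factors $\frac2d$ included, this says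
$$\sum_ju_ju_j^T=\frac Nd\,I,\qquad\text{hence}\qquad\sum_{i,j}\langle u_i,u_j\rangle^2=\operatorname{tr}\Bigl(\sum_ju_ju_j^T\Bigr)^2=d\cdot\frac{N^2}{d^2}=\frac{N^2}d .$$

**Step 2: adding copies of the standard basis.** This step reaches $n$ vectors. Take the $u_j$ together with $q-1$ copies of the standard basis of $\mathbb R^d$. This is $d+r+(q-1)d=n$ unit vectors. Let $E_p$ be the sum of the $p$-th powers of the absolute values of their inner products. Separating pairs of basis vectors, mixed pairs and pairs of $u$'s, and writing $u_j(k)$ for the $k$-th coordinate of $u_j$,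
$$E_p=(q-1)^2d+2(q-1)\sum_{j,k}|u_j(k)|^p+\sum_{i,j}|\langle u_i,u_j\rangle|^p .$$
For $p=2$, since $\sum_k|u_j(k)|^2=1$,
$$E_2=(q-1)^2d+2(q-1)N+\frac{N^2}d=\frac{\bigl((q-1)d+N\bigr)^2}d=\frac{n^2}d .$$

**Step 3: one term at an exponent slightly below $2$.** This step bounds $|x|^p-x^2$ for $|x|\le1$ and $1\le p<2$; the claim is
$$|x|^p-x^2\le\frac{2-p}{\mathrm e}. \tag{8}$$
For $x=0$ it is trivial. Otherwise put $a=p/2\in[\frac12,1)$ and $y=x^2\in(0,1]$. Using $1-\mathrm e^{-z}\le z$ with $z=(1-a)\ln\frac1y$, and then $z\ln\frac1z\le\frac1{\mathrm e}$ for $z=y^a\in(0,1]$,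
$$|x|^p-x^2=y^a\bigl(1-y^{1-a}\bigr)\le(1-a)\,y^a\ln\frac1y=\frac{1-a}a\,y^a\ln\frac1{y^a}\le\frac{1-a}{a\,\mathrm e}=\frac{2-p}{p\,\mathrm e}\le\frac{2-p}{\mathrm e}.$$
(The bound $z\ln\frac1z\le\frac1{\mathrm e}$ holds because the derivative $-\ln z-1$ vanishes only at the maximum $z=1/\mathrm e$.)

**Step 4: conclusion.** This step adds up and compares with $B$. The terms of $E_p$ that may change with $p$ are $2(q-1)dN$ mixed terms and $N^2$ terms from pairs of $u$'s. By (8) and $N<2d$, for $1\le p<2$,
$$E_p\le\frac{n^2}d+\frac{2-p}{\mathrm e}\bigl(2(q-1)dN+N^2\bigr)\le\frac{n^2}d+\frac{2-p}{\mathrm e}\bigl(4(q-1)d^2+4d^2\bigr)=\frac{n^2}d+\frac{4qd^2(2-p)}{\mathrm e}.$$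
Let $0<2-p<\frac{\mathrm e\,r(d-r)}{4qd^3}$. Since $r(d-r)\le d^2/4$, the right side is at most $\frac{\mathrm e}{16qd}<1$, so $p>1$ and the estimate applies. It gives
$$E_p<\frac{n^2}d+\frac{r(d-r)}d=B .$$
So the inequality fails for every such $p$. As the set of valid exponents is an interval starting at $0$, it fails for all larger exponents too, and $p^*(n,d)\le2-\frac{\mathrm e\,r(d-r)}{4qd^3}$. $\blacksquare$
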